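# A non-reflexive dual space of compact operators between reflexive spaces

## 1. Targets with an unconditional basis

Take two reflexive Banach spaces $E$ and $F$ and look at the space of compact operators from $E$ to $F$. It may be reflexive. If it is not, can it be a dual space at all? We start with a case where the answer is no and the reason is visible.

Conventions. The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and everything below covers both. "Operator" means bounded linear map, all spaces are Banach spaces, $B_E$ is the closed unit ball of $E$, and $E'$ is the dual. $L(E,F)$ is the space of all operators with the operator norm and $C(E,F)$ is its closed subspace of compact operators. A space is isomorphic to a dual space if it is isomorphic to $X'$ for some Banach space $X$.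

A Schauder basis $(e_n)$ of $F$ is unconditional if there is $K$ such that for every $y=\sum y_ne_n\in F$ and every bounded scalar sequence $(a_n)$ the series $\sum a_ny_ne_n$ converges and has norm at most $K\sup|a_n|\,\|y\|$. The unit vectors of $\ell_p$, $1\le p<\infty$, are an example with $K=1$.

We also need the projective tensor product $V=E\hat\otimes_\pi F'$: the completion of $E\otimes F'$ under $\|u\|=\inf\{\sum\|x_i\|\|y_i'\|:u=\sum x_i\otimes y_i'\}$. Its dual is the space of bounded bilinear forms on $E\times F'$, that is, $L(E,F'')$. If $F$ is reflexive, then $V'=L(E,F)$ isometrically, with $\langle T,x\otimes y'\rangle=y'(Tx)$.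

**Lemma 1.1.** Let $E,F$ be reflexive.

(a) If $L(E,F)=C(E,F)$, then $C(E,F)$ is reflexive.

(b) If $F$ has a Schauder basis and some operator $E\to F$ is not compact, then $C(E,F)$ is not reflexive.

*Proof.* (a) Let $\Omega=B_E\times B_{F'}$ with the product of the weak topologies, a compact space. If $U$ is compact, then $(x,y')\mapsto Ux$ is continuous from $\Omega$ to $F$ in norm, because a compact operator is weak-to-norm continuous on bounded sets. Hence $(x,y')\mapsto y'(Ux)$ is continuous on $\Omega$. So $C(E,F)$ embeds isometrically into the space of continuous functions on $\Omega$. By assumption $B_{C(E,F)}=B_{L(E,F)}$, which is weak$^*$ compact in $V'$. The map from the weak$^*$ topology to the topology of pointwise convergence on $\Omega$ is continuous, so $B_{C(E,F)}$ is a bounded set of continuous functions on $\Omega$ that is compact for pointwise convergence. By Grothendieck's theorem such a set is weakly compact. So $C(E,F)$ is reflexive.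

(b) Let $T$ be a non-compact operator and let $P_n$ be the basis projections of $F$. The $P_nT$ have finite rank and are bounded. If $C(E,F)$ were reflexive, a subsequence would converge weakly to some $R\in C(E,F)$. Testing with the functionals $U\mapsto y'(Ux)$ gives $y'(Rx)=\lim y'(P_nTx)=y'(Tx)$, so $R=T$, which is not compact: a contradiction. $\square$

**Proposition 1.2.** Let $E,F$ be reflexive and let $F$ have an unconditional basis. Then $C(E,F)$ is either reflexive or not isomorphic to a dual space.

*Proof.* If all operators are compact, use Lemma 1.1(a). So let $T\in L(E,F)$ be non-compact; we show that $C(E,F)$ is not isomorphic to a dual space.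

**Step 1: cut $T$ into independent pieces.** If $(P_nT)$ were Cauchy in norm, its limit would be its strong limit $T$, and $T$ would be compact. So there are $\delta>0$ and $p_1<q_1\le p_2<q_2\le\cdots$ such that $Q_k=P_{q_k}-P_{p_k}$ and $U_k=Q_kT$ satisfy $\|U_k\|>\delta$. Choose $x_k\in B_E$, $w_k'\in B_{F'}$ with $|w_k'(U_kx_k)|>\delta$ and put $y_k'=w_k'\circ Q_k$. Since $Q_kQ_l=0$ for $k\ne l$ and $Q_k^2=Q_k$, we have $y'_k(U_lx_k)=0$ for $l\neq k$ and $|y_k'(U_kx_k)|>\delta$. Also $\|y_k'\|\le K$, and $y_k'(y)\to0$ for each $y\in F$.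

**Step 2: map $C(E,F)$ to $c_0$.** Let $U$ be compact. The bounded sequence $(y_k')$ tends to $0$ pointwise, hence uniformly on the relatively compact set $\{Ux_l:l\in\mathbb N\}$. So $\rho(U)=\big(y_k'(Ux_k)/y_k'(U_kx_k)\big)_k$ defines a bounded operator $\rho:C(E,F)\to c_0$, and $\rho(U_k)=e_k$.

**Step 3: if $C(E,F)$ is a dual, map $\ell_\infty$ into it.** Let $\Phi:C(E,F)\to X'$ be an isomorphism. For $a\in\ell_\infty$, unconditionality gives $\|\sum_{k\le n}a_kU_k\|\le K\|a\|_\infty\|T\|$ for all $n$. Fix a free ultrafilter on $\mathbb N$ and let $J(a)=\Phi^{-1}\big(w^*\text{-}\lim_n\Phi(\sum_{k\le n}a_kU_k)\big)$, the limit being along the ultrafilter; it exists by Alaoglu's theorem. Then $J:\ell_\infty\to C(E,F)$ is linear and bounded, and $J(e_k)=U_k$. So $\rho J:\ell_\infty\to c_0$ is bounded and fixes every $e_k$, hence is the identity on $c_0$. This is a bounded projection of $\ell_\infty$ onto $c_0$, which does not exist by Phillips' theorem. $\square$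

Two cases by hand. For $E=\ell_4$, $F=\ell_2$ every operator is compact by Pitt's theorem, so $C(\ell_4,\ell_2)$ is reflexive. For $E=F=\ell_2$ and $T=\mathrm{id}$ one may take $Q_k$ to be the projection onto the $k$-th coordinate; then $\rho(U)$ is the diagonal of the matrix of $U$, and $C(\ell_2,\ell_2)$ is not isomorphic to a dual space.

What changes for general $F$? Non-reflexivity only used that $F$ has a basis. The obstruction to being a dual used more: that all sums $\sum_{k\le n} a_kU_k$ with $|a_k|\le1$ are uniformly bounded. In that situation a single non-compact $T$ creates many others. Indeed, for $a\in\ell_\infty$ the strong sum $U=\sum a_kU_k$ exists and $y'_k(Ux_k)=a_ky'_k(U_kx_k)$, so by Step 2 it is non-compact whenever $a\notin c_0$; thus $L(E,F)/C(E,F)$ is infinite-dimensional. Without unconditionality we only know that the $P_nT$ are bounded, and Step 3 has nothing to start from. So we ask the opposite question: can $L(E,F)/C(E,F)$ have dimension one?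

## 2. One extra dimension suffices

The source of the problem is the paper "On Subspaces Of Spaces With An Unconditional Basis And Spaces Of Operators" (https://projecteuclid.org/download/pdf_1/euclid.ijm/1256047715). Its Theorem 5 says: let $E$ and $F$ be reflexive and suppose $F$ or $E'$ is a subspace of a Banach space with an unconditional basis; then $C(E,F)$ is either reflexive or non-isomorphic to a dual space. Its Problem 1 asks whether this remains true when the condition on unconditional bases is dropped. The answer is negative.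

**Theorem A.** There are separable reflexive $E,F$, $F$ with a monotone basis, and a non-compact $I_0\in L(E,F)$ such that every $T\in L(E,F)$ is $\lambda I_0+{}$compact for some $\lambda\in\mathbb K$.

**Corollary B.** For these $E,F$, $C(E,F)$ is not reflexive and is isomorphic to a dual space.

*Proof of Corollary B from Theorem A.* Non-reflexivity is Lemma 1.1(b). For the second part let $V=E\hat\otimes_\pi F'$, so $V'=L(E,F)$, and put $G=\{u\in V:\langle I_0,u\rangle=0\}$. The annihilator of the kernel of a functional is the span of that functional, so $G^\perp=\mathbb KI_0$ and $G'\cong V'/G^\perp=L(E,F)/\mathbb KI_0$. Restrict the quotient map $L(E,F)\to L(E,F)/\mathbb KI_0$ to $C(E,F)$. The restriction is injective, because no nonzero multiple of $I_0$ is compact, and surjective, by Theorem A. By the open mapping theorem $C(E,F)\cong G'$. $\square$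

Everything else is the proof of Theorem A. The two spaces will both contain $c_{00}$, the space of finitely supported scalar sequences, with $E\subset F$ and $I_0$ the inclusion. Given $T$, the number $\lambda$ will be a cluster point of the diagonal entries $e_l^*(Te_l)$, and we must show that $T_0=T-\lambda I_0$ is compact. So $F$ must carry a norm in which an operator with vanishing diagonal is forced to be small, and $E$ must have a unit ball that can be tested on the vectors for which we can prove this.

## 3. A norm defined by coded functionals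

**Conventions.** For $x,y\in c_{00}$, $x<y$ means $\max\operatorname{supp}x<\min\operatorname{supp}y$, and "successive" means $x_1<x_2<\cdots$. We write $\operatorname{ran}x$ for the smallest interval of $\mathbb N$ containing $\operatorname{supp}x$, $f(x)=\sum f_ix_i$, and $Jx=P_Jx$ for the restriction of $x$ to an interval $J\subset\mathbb N$.

**Parameters.** Let $m_h=2^{2^h}$ for $h\ge1$, $n_0=1$ and
$$n_h=m_h^4(3n_{h-1})^{2\log_2m_h}\qquad(h\ge1).$$
Thus $m_1=4$, $m_{h+1}=m_h^2$, $m_h\ge2^h$, $(n_h)$ is increasing, $n_h$ is even for $h\ge1$, and $n_h\ge m_h^4$.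

**Coding.** Let $D$ be the countable set of finite sequences $(j;(f_1,i_1),\dots,(f_k,i_k))$ with $k\ge0$, $j$ odd, $i_t$ even, and $f_t\in c_{00}$ with rational entries. Fix an injective map $\sigma:D\to2\mathbb N$ with
$$m_{\sigma(j;\dots)}\ge n_j^2\ \text{ always},\qquad \sigma(j;\dots,(f_k,i_k))>i_k\ \text{ if }k\ge1.$$
To see that it exists, enumerate $D$ and choose the values one by one, each an even number not yet used and large enough for both conditions.

**Definition (norming set).** Let $W^0=\{0\}\cup\{e_i^*:i\in\mathbb N\}$, $W_h^0=\emptyset$, and $W^{n+1}=W^n\cup\bigcup_hW_h^{n+1}$, where: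

* for $h$ even, $W_h^{n+1}$ is the set of all $\frac1{m_h}\sum_{t\le d}g_t$ with $0\le d\le n_h$ and $g_1<\dots<g_d$ in $W^n\setminus\{0\}$;
* for $h$ odd, $W_h^{n+1}$ is the set of all $\frac1{m_h}J\sum_{t\le d}f_t$ with $J$ an interval, $0\le d\le n_h$, $f_1<\dots<f_d$ nonzero elements of $W^n$ such that, for suitable $i_t$, the sequence $((f_t,i_t))_{t\le d}$ is $h$-special: $i_t=\sigma(h;(f_1,i_1),\dots,(f_{t-1},i_{t-1}))$ and $f_t\in\bigcup_{n'\le n}W^{n'}_{i_t}$.

Put $W=\bigcup_nW^n$ and $W_h=\bigcup_nW_h^n$. Elements of $W_h$ are said to have weight $h$.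

An example. For $d\le n_2$ the functional $\frac1{16}(e_1^*+\dots+e_d^*)$ lies in $W_2$: even weights average freely. With odd weight $1$ one has less freedom. Let $i_1=\sigma(1;\,)$, $f_1=\frac1{m_{i_1}}(e_1^*+e_2^*)$, then $i_2=\sigma(1;(f_1,i_1))$ and $f_2=\frac1{m_{i_2}}e_5^*$. Then $\frac14(f_1+f_2)\in W_1$. The weight of $f_2$ had to be the number assigned by $\sigma$ to the past. On the other hand $\frac14(e_1^*+e_2^*)\notin W_1$, since the coefficients of an element of $W_1$ are at most $\frac14\max_tm_{i_t}^{-1}<\frac14$.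

Some routine facts. By induction $W_h^n\subset W_h^{n+1}$, and $W^n$, $W_h^n$, hence $W$, $W_h$, are closed under restriction to intervals: for even $h$ restrict each $g_t$ and drop the zero ones, for odd $h$ intersect with $J$. Every $f\in W_h^{n+1}$ has the form $\frac1{m_h}\sum_{t\le d}g_t$, $d\le n_h$, with successive $g_t\in W^n\setminus\{0\}$ (for odd $h$ the $g_t$ are the nonzero $Jf_t$). Elements of $W$ have coefficients in $[0,1]\cap\mathbb Q$, and those of $W_h$ in $[0,1/m_h]$. Every $f\in W$ is $0$, or some $e_i^*$, or lies in some $W_h$; no $e_i^*$ lies in any $W_h$.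

**Definition (the space $F$).** $F$ is the completion of $c_{00}$ under $\|x\|=\|x\|_F=\sup_{f\in W}|f(x)|$.

Then $\|x\|_\infty\le\|x\|\le\|x\|_1$ (the norms of $\ell_\infty$, $\ell_1$) and $\|e_i\|=1$. Because $f(Jx)=(Jf)(x)$ and $Jf\in W$, interval projections have norm at most $1$. So $(e_i)$ is a monotone basis, and every $f\in W$ has norm at most $1$ in $F'$. For instance, $\|e_1+\dots+e_d\|=1$ for $1\le d\le4$, since every $f\in W$ other than the $e_i^*$ has coefficients at most $1/4$, while $\|e_1+\dots+e_{n_2}\|\ge n_2/16$.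

Why the odd weights? With even weights alone, $W$ would be closed under restriction to arbitrary subsets of $\mathbb N$ (induction, as for intervals). All coordinate projections would have norm at most $1$, the basis would be unconditional, and Proposition 1.2 would rule out a counterexample with a reflexive space of this kind as the target. The odd weights break this: a special functional can only be continued by functionals of the prescribed weight.

## 4. Rapidly increasing sequences

We need upper bounds for norms of sums. The plan is to replace vectors $x_k$ by unit vectors $e_k$ and functionals in $W$ by simpler ones.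

**Definition.** A finite or infinite successive sequence $(x_k)$ in $c_{00}\setminus\{0\}$ is a $C$-RIS with indices $\rho_1<\rho_2<\cdots$ if for all $k$:

* (a) $\|x_k\|\le C$;
* (b) $|f(x_k)|\le C/m_h$ for $f\in W_h$, $h<\rho_k$;
* (c) $|f(x_k)|\le C2^{-k}$ for $f\in W_h$, $h\ge\rho_{k+1}$ (if $x_{k+1}$ exists).

A vector $x\in c_{00}$ is a $(C,i)$-vector if $\|x\|\le C$ and $|f(x)|\le C/m_h$ for $f\in W_h$, $h<i$.

Example: each $e_l$ is a $(1,i)$-vector for every $i$, and any $(e_{l_k})$ with $l_1<l_2<\cdots$ is a $1$-RIS with $\rho_k=k$. Indeed $|f(e_l)|\le1/m_h$ for $f\in W_h$, and for $h\ge k+1$ this is at most $2^{-k-1}$.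

A $C$-RIS is a $C'$-RIS for $C'\ge C$. A subsequence $(x_{k_p})_p$ of a $C$-RIS is a $C$-RIS with indices $\rho_{k_p}$: for (c), if $h\ge\rho_{k_{p+1}}\ge\rho_{k_p+1}$, then $|f(x_{k_p})|\le C2^{-k_p}\le C2^{-p}$. Finally, if $x_l\in c_{00}\setminus\{0\}$ are $(C,i_l)$-vectors with $i_l\to\infty$ and $\min\operatorname{supp}x_l\to\infty$, some subsequence is a $C$-RIS with indices among the $i_l$: since $|f(x)|\le\|x\|_1/m_h$ for $f\in W_h$, condition (c) for the vector just chosen holds as soon as the next index is large enough.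

**Definition (auxiliary functionals).** $W'$ is the smallest set containing $0$, all $e_k^*$, and for all $h$ all $\frac1{m_h}\sum_{t\le d}g_t$ with $0\le d\le3n_h$ and $g_t\in W'$ with pairwise disjoint supports. $W'_h$ is the set of the latter functionals with weight $h$. $W'[j]$ is defined like $W'$ but never using $h=j$.

Elements of $W'$ have coefficients in $[0,1]$, those of $W_h'$ in $[0,1/m_h]$. Here no coding is demanded: $\frac14(e_1^*+e_2^*)\in W_1'$, though it is not in $W_1$.

**Proposition 4.1.** Let $(x_k)_{k\le N}$ be a $C$-RIS and $|\lambda_k|\le1$.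

(A) For every $f\in W$ and every interval $I\subset\{1,\dots,N\}$ there are $\theta\in\{0\}\cup\{e_k^*:k\in I\}$ and $g\in W'$, disjointly supported in $I$, with
$$\Big|f\Big(\sum_{k\in I}\lambda_kx_k\Big)\Big|\le2C(\theta+g)\Big(\sum_{k\in I}e_k\Big),\tag{1}$$
and $g$ can be taken in $W_h'$ if $f\in W_h$.

(B) Suppose that, for some $j$, $|f(\sum_{k\in I}\lambda_kx_k)|\le2C$ for all $f\in W_j$ and all intervals $I$. Then for every $f\in W$ and every $I$ there are such $\theta,g$ satisfying (1) with $g\in W'[j]$.

*Proof.* We use induction on $n$ for (A) and (B) simultaneously, proving the claims for $f\in W^n$, with the addition in (A) for $f\in W_h^n$. Since every $f\in W_h$ lies in some $W_h^n$, this is enough.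

**Step 1: the trivial cases.** If $f=0$ or $I=\emptyset$, take $\theta=g=0$ (and $0\in W_h'$ for all $h$). If $f=e_i^*$, at most one $x_k$, $k\in I$, has $x_k(i)\ne0$, and $|\lambda_kx_k(i)|\le C$; take $\theta=e_k^*$ for this $k$ (or $\theta=0$) and $g=0$. In (B), if $f\in W_j$, the hypothesis lets us take $\theta=e^*_{\min I}$ and $g=0$.

In the remaining cases write $f=\frac1{m_h}\sum_{t\le d}g_t\in W_h^n$ with $d\le n_h$ and successive $g_t\in W^{n-1}\setminus\{0\}$, where $h\ne j$ in (B).

**Step 2: collect in $\theta$ the vectors whose index is at most $h$.** Let $l=\max\{k:\rho_k\le h\}$, $l=0$ if there is none. For $k<l$ we have $h\ge\rho_l\ge\rho_{k+1}$, so (c) applies; for $k=l$ use (a). Hence $\sum_{k\in I,k\le l}|f(x_k)|\le\sum_kC2^{-k}+C\le2C$. If some $k_0\in I$ has $k_0\le l$, put $\theta=e_{k_0}^*$; otherwise $\theta=0$. For $k>l$ we have $\rho_k>h$, so $|f(x_k)|\le C/m_h$ by (b).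

**Step 3: few vectors are split by the $g_t$.** Let $J_0$ be the set of $k\in I$, $k>l$, such that $\operatorname{ran}x_k$ meets $\operatorname{ran}g_t$ for at least two $t$, and let $t(k)\ge2$ be the largest such $t$. The map $k\mapsto t(k)$ is injective on $J_0$. Suppose $k<k'$ and $t(k)=t(k')=t$. Then $\operatorname{ran}x_{k'}$ contains a point of some $\operatorname{ran}g_{t'}$ with $t'<t$, and $\operatorname{ran}x_k$ contains a point of $\operatorname{ran}g_t$. So a point of $\operatorname{ran}x_{k'}$ lies below a point of $\operatorname{ran}x_k$, which is impossible. Hence $|J_0|\le d$.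

**Step 4: the other vectors belong to one $g_t$.** Let $I_t$ be the set of $k\in I$, $k>l$, for which $\operatorname{ran}g_t$ is the only $\operatorname{ran}g_{t'}$ met by $\operatorname{ran}x_k$. The $I_t$ are pairwise disjoint and disjoint from $J_0$. Each is an interval: if $k<k''<k'$ with $k,k'\in I_t$, then $\operatorname{ran}x_{k''}$ lies between a point of $\operatorname{ran}x_k\cap\operatorname{ran}g_t$ and a point of $\operatorname{ran}x_{k'}\cap\operatorname{ran}g_t$, so $\operatorname{ran}x_{k''}\subset\operatorname{ran}g_t$ and $k''\in I_t$. For $k\in I_t$ we have $f(x_k)=\frac1{m_h}g_t(x_k)$. All remaining $k\in I$, $k>l$, satisfy $f(x_k)=0$.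

**Step 5: assemble $g$.** By induction $|g_t(\sum_{k\in I_t}\lambda_kx_k)|\le2C(\theta_t+g_t')(\sum_{k\in I_t}e_k)$ with $\theta_t,g'_t$ disjointly supported in $I_t$, and $g_t'\in W'[j]$ in (B). Put
$$g=\frac1{m_h}\Big(\sum_t\theta_t+\sum_tg_t'+\sum_{k\in J_0}e_k^*\Big).$$
There are at most $3d\le3n_h$ terms, disjointly supported in $\{k\in I:k>l\}$. So $g\in W'_h$, and $g\in W'[j]$ in (B) because $h\ne j$; and $\theta,g$ are disjointly supported. Adding the estimates of Steps 2–4, namely $2C$ for $k\le l$ (only if $\theta\ne0$), $C/m_h$ for each $k\in J_0$, and $\frac1{m_h}$ times the inductive bound for each $I_t$, gives (1). $\square$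

**Lemma 4.2.** Let $|I|\le n_j$, $j\ge1$.

(i) If $g\in W_h'$, $h<j$, then $g(\sum_{k\in I}e_k)\le\frac{2n_j}{m_hm_j}$.

(ii) If $g\in W_h'$, then $g(\sum_{k\in I}e_k)\le n_j/m_h$.

(iii) If $g\in W'[j]$, then $g(\sum_{k\in I}e_k)\le2n_j/m_j^2$.

*Proof.* (ii) holds because the coefficients are at most $1/m_h$. For the rest we count large coefficients.

**Claim.** Let $M\ge1$, $u\ge1$, and let $g\in W'$ be built using only weights $h$ for which $m_h<M$ implies $h\le u-1$. Then $D_M(g)=\{k:g(e_k)>1/M\}$ has at most $(3n_{u-1})^{\log_2M}$ elements.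

We use induction on the construction of $g$. For $0$ and $e_k^*$ the set has at most one element and the bound is at least $1$. Let $g=\frac1{m_h}\sum_tg_t$. If $m_h\ge M$, then $D_M(g)=\emptyset$. If $m_h<M$, then $h\le u-1$ and $D_M(g)=\bigcup_tD_{M/m_h}(g_t)$ is a union of at most $3n_h\le3n_{u-1}$ sets. The $g_t$ satisfy the hypothesis with $M/m_h\ge1$ in place of $M$, so each set has at most $(3n_{u-1})^{\log_2M-\log_2m_h}\le(3n_{u-1})^{\log_2M-1}$ elements. The claim follows.

(i) Write $g=\frac1{m_h}\sum_{t\le d}g_t$, $d\le3n_h$. The set $D_{m_hm_j}(g)=\bigcup_tD_{m_j}(g_t)$ has, by the claim with $M=m_j$, $u=j$, at most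
$$3n_{j-1}(3n_{j-1})^{\log_2m_j}\le(3n_{j-1})^{2\log_2m_j}=n_j/m_j^4$$
elements. Outside this set the coefficients of $g$ are at most $1/(m_hm_j)$, and all are at most $1$. So $g(\sum_Ie_k)\le\frac{n_j}{m_hm_j}+\frac{n_j}{m_j^4}\le\frac{2n_j}{m_hm_j}$.

(iii) Take $M=m_j^2=m_{j+1}$. If $m_h<M$ and $h\ne j$, then $h\le j-1$. The claim with $u=j$ gives $|D_{m_j^2}(g)|\le(3n_{j-1})^{2\log_2m_j}=n_j/m_j^4$, so $g(\sum_Ie_k)\le n_j/m_j^2+n_j/m_j^4\le2n_j/m_j^2$. $\square$

**Lemma 4.3.** Let $(z_l)_{l\le d}$, $1\le d\le n_i$, be a $C$-RIS and $X=\frac{m_i}{n_i}\sum_{l\le d}z_l$. Then $\|X\|\le5C$, and for $f\in W_h$: $|f(X)|\le5C/m_h$ if $h<i$; $|f(X)|\le3C$ if $h=i$; $|f(X)|\le3C/m_i$ if $h>i$. In particular $X$ is a $(5C,i)$-vector.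

*Proof.* By Proposition 4.1(A) and Lemma 4.2, $|f(X)|\le\frac{m_i}{n_i}2C(1+A)$ with $A=\frac{2n_i}{m_hm_i}$ if $h<i$ and $A=n_i/m_h$ if $h\ge i$. Recall $m_i/n_i\le m_i^{-3}$.

If $h<i$: $|f(X)|\le2Cm_i^{-3}+4C/m_h\le5C/m_h$. If $h=i$: $|f(X)|\le2Cm_i^{-3}+2C\le3C$. If $h>i$: $m_h\ge m_i^2$, so $|f(X)|\le2Cm_i^{-3}+2C/m_i\le3C/m_i$. Finally $|e_s^*(X)|\le Cm_i/n_i\le C$, since at most one $z_l$ is nonzero at $s$. $\square$

Example: let $i$ be even and $X=\frac{m_i}{n_i}\sum_{l\le n_i}e_l$. The functional $\frac1{m_i}\sum_{l\le n_i}e_l^*\in W_i$ takes the value $1$ at $X$, so $1\le\|X\|\le5$. The plain average of $n_i$ basis vectors has norm comparable to $1/m_i$.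

## 5. Reflexivity of $F$ and operators from $\ell_2$-sums

**Lemma 5.1.** $F$ is reflexive; bounded sequences in $c_{00}$ with $\min\operatorname{supp}\to\infty$ are weakly null in $F$.

*Proof.* By James' theorem it suffices that the basis is boundedly complete (bounded partial sums imply convergence) and shrinking (for every $\varphi\in F'$ the norm of $\varphi$ on the closed span of $\{e_n:n>N\}$ tends to $0$). Shrinking also gives the second claim at once.

**Step 1: boundedly complete.** Otherwise there are scalars $a_n$ with $\sup_N\|\sum_{n\le N}a_ne_n\|<\infty$, $\delta>0$, successive intervals $I_t$ and functionals $h_t\in W$ supported in $I_t$ (restrictions of elements of $W$) with $|h_t(\sum_{n\in I_t}a_ne_n)|\ge\delta$. These values are bounded; pass to a subsequence along which they converge to some $\zeta\ne0$. For $i$ even let $L$ be a set of $n_i$ indices $t$, so large that the values are within $|\zeta|/2$ of $\zeta$. Then $\frac1{m_i}\sum_{t\in L}h_t\in W$ takes on long partial sums a value of modulus at least $\frac{n_i|\zeta|}{2m_i}$,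 which is unbounded in $i$: a contradiction.

**Step 2: shrinking.** Otherwise there are $\varphi\in F'$, $\varepsilon>0$ and a successive sequence $(z_t)$ in $c_{00}$, $\|z_t\|\le1$, with $|\varphi(z_t)|\ge\varepsilon$; after multiplying by unimodular scalars, $\operatorname{Re}\varphi(z_t)\ge\varepsilon$. We average to produce a RIS. Let $u=\frac1{n_i}\sum_{t\in B}z_t$, $|B|=n_i$, and let $f=\frac1{m_h}\sum_{t'\le d}g_{t'}\in W_h$ with $h<i$. Consider the pairs $(t,t')$ with $\operatorname{ran}z_t\cap\operatorname{ran}g_{t'}\ne\emptyset$. If $(s,s')$ and $(t,t')$ are two such pairs and $s<t$, then $s'\le t'$: for $s'>t'$ a point of $\operatorname{ran}z_s\cap\operatorname{ran}g_{s'}$ would have to be both below and above a point of $\operatorname{ran}z_t\cap\operatorname{ran}g_{t'}$. So the pairs form a chain in the product order; numbering $B$ increasingly by $1,\dots,n_i$, the sum of the two positions is strictly increasing along the chain, and there are at most $n_i+d\le2n_i$ pairs. Since $|g_{t'}(z_t)|\le1$, we get $|f(u)|\le\frac1{m_hn_i}2n_i=2/m_h$.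 As $\|u\|\le1$, $u$ is a $(2,i)$-vector.

Taking such averages further and further out with $i\to\infty$ and passing to a subsequence (Section 4), we get an infinite $2$-RIS $(u_l)$ of convex combinations of the $z_t$; they are nonzero because $\operatorname{Re}\varphi(u_l)\ge\varepsilon$. By Lemma 4.3, $\|\frac1{n_i}\sum_{l\le n_i}u_l\|\le10/m_i$ for every $i$. Letting $i\to\infty$ contradicts $\operatorname{Re}\varphi(u_l)\ge\varepsilon$. $\square$

**Remark 5.2 (gliding hump).** Let $y_n\to0$ weakly in $F$, $N\ge0$ and $\eta>0$. Then $\|P_{[1,N]}y_n\|\le\eta/2$ for all large $n$, and for each such $n$ there is $N_1>N$, as large as we please, with $\|y_n-P_{[1,N_1]}y_n\|\le\eta/2$. So $\|y_n-P_Jy_n\|\le\eta$ for $J=(N,N_1]$.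

**Lemma 5.3.** Let $Z=(\sum_kS_k)_{\ell_2}$ for Banach spaces $S_k$ and let $R:Z\to F$ be bounded with every $R|_{S_k}$ compact. Then $R$ is compact.

*Proof.* Let $\pi_K$ be the projection onto the first $K$ coordinates. Since $R\pi_K$ is compact, it suffices that $\|R(1-\pi_K)\|\to0$.

**Step 1: extract separated vectors.** These norms decrease in $K$. If they do not tend to $0$, then, finitely supported elements being dense, there are $\delta>0$ and $z_t$, $\|z_t\|\le1$, with finite successive supports in the index $k$ and $\|Rz_t\|>\delta$. Since $\|\sum c_tz_t\|\le(\sum|c_t|^2)^{1/2}$, $(z_t)$ is the image of the unit vector basis of $\ell_2$ under an operator, so $z_t\to0$ weakly and $Rz_t\to0$ weakly. By Remark 5.2, after passing to a subsequence there are successive intervals $I_t$ with $\|Rz_t-P_{I_t}Rz_t\|\le2^{-t}$. Choose $g_t\in W$ with $|g_t(P_{I_t}Rz_t)|\ge\frac34\|P_{I_t}Rz_t\|$ and put $h_t=I_tg_t\in W$. Then $|h_t(Rz_t)|\ge\frac34(\delta-2^{-t})$, so along a further subsequence (keeping the indices $t$) $h_t(Rz_t)\to\zeta$ with $|\zeta|\ge\delta/2$.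

**Step 2: averages of even weight beat $\ell_2$.** For $i$ even let $L$ be a set of $n_i$ large indices $t$ of this subsequence, with $|h_t(Rz_t)-\zeta|\le|\zeta|/2$ for $t\in L$. Then $f=\frac1{m_i}\sum_{t\in L}h_t\in W$, and $f$ restricted to $I_t$ is $\frac1{m_i}h_t$, so $|f(Rz_t)-\frac1{m_i}h_t(Rz_t)|\le2^{-t}$ for $t\in L$. Hence
$$\|R\|\ge\Big\|R\,n_i^{-1/2}\sum_{t\in L}z_t\Big\|\ge n_i^{-1/2}\Big(\frac{n_i|\zeta|}{2m_i}-1\Big).$$
Since $n_i^{1/2}/m_i\ge m_i\to\infty$, this is a contradiction. $\square$

## 6. The domain: between a hull of averages and $F$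

The vectors on which we can control an operator are iterated RIS averages.

**Definition (atoms).** Let $C_r=5^r$ and $\eta_r=10^{-r}$. Let $\mathcal A_0=\{e_l:l\in\mathbb N\}$ and, for $r\ge1$, let $\mathcal A_r$ be the set of all
$$X=\frac{m_i}{n_i}\sum_{l\le d}z_l,\qquad i\text{ even},\ 1\le d\le n_i,\ (z_l)_{l\le d}\subset\mathcal A_{r-1}\text{ a }C_{r-1}\text{-RIS}.$$
Such an $i$ is called a weight of $X$. Let $\mathcal A=\bigcup_r\eta_r\mathcal A_r$.

For example, $\frac{m_2}{n_2}(e_1+\dots+e_{n_2})\in\mathcal A_1$. By Lemma 4.3 and induction, elements of $\mathcal A_r$ are nonzero, have $F$-norm at most $C_r$, and $X\in\mathcal A_r$ of weight $i$ is a $(C_r,i)$-vector. So elements of $\eta_r\mathcal A_r$ have $F$-norm at most $2^{-r}$. The set $\mathcal A$ is countable.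

Now which space should be the domain $E$? In Section 7 we shall start from a sequence in some $\mathcal A_r$ on which $T_0$ does not tend to zero and build, for each large odd $j$, a combination $x$ of $n_j$ elements of $\mathcal A_{r+1}\cup\mathcal A_1$ with bounded coefficients, such that for constants independent of $j$
$$\|T_0x\|_F\ge\mathrm{const}\cdot\frac{n_j}{m_j},\qquad\|x\|_F\le\mathrm{const}\cdot\frac{n_j}{m_j^2}.$$

The first thing to try is $E=F$. Then the two inequalities contradict the boundedness of $T_0$, so $T_0$ tends to zero along sequences of atoms going to infinity. But compactness concerns all bounded sequences. An arbitrary vector of $B_F$ does not come as a controlled combination of atoms, and the upper estimate for $\|x\|_F$ rests on the RIS conditions. This is where $E=F$ stops.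

The second thing to try is to make the atoms generate the unit ball. Let
$$S=\Big\{\sum_pc_pa_p:a_p\in\mathcal A,\ \sum|c_p|<\infty\Big\}\subset F,\qquad\|x\|_S=\inf\sum|c_p|.$$
Since $\|a\|_F\le1$ on $\mathcal A$, this is a quotient of $\ell_1(\mathcal A)$, hence a Banach space, and $\|x\|_F\le\|x\|_S$. Compactness of $T_0$ on atoms now passes to the whole ball. But the bound we have for our $x$ is only $\|x\|_S\le\mathrm{const}\cdot n_j$, which is perfectly compatible with $\|T_0x\|_F\ge\mathrm{const}\cdot n_j/m_j$: the contradiction is gone, because this bound does not see the cancellation in $x$. And nothing makes $S$ reflexive.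

The way out is a norm in between. If $\|x\|_E\le\mathrm{const}\,\|x\|_S^{1-\vartheta}\|x\|_F^{\vartheta}$, then our $x$ has $\|x\|_E\le\mathrm{const}\cdot n_jm_j^{-2\vartheta}$, which contradicts the lower bound as soon as $\vartheta>\frac12$. We take $\vartheta=\frac34$, and we use an $\ell_2$-sum so that reflexivity and Lemma 5.3 are available.

**Definition (the space $E$).** For $k\ge1$ let $S_k$ be $S$ with the equivalent norm $\|x\|_k=\max(2^k\|x\|_F,8^{-k}\|x\|_S)$. Let $Z=(\sum_{k\ge1}S_k)_{\ell_2}$ and $q:Z\to F$, $q((x_k))=\sum x_k$. Let $E=q(Z)$ with the quotient norm of $Z/\ker q$, and let $I_0:E\to F$ be the inclusion.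

Here $\sum\|x_k\|_F\le\sum2^{-k}\|x_k\|_k\le\|z\|$ for $z=(x_k)$, so $q$ is well defined, $E$ is a Banach space and $\|I_0\|\le1$. Putting $x\in S$ into the $k$-th coordinate shows $S\subset E$ and $\|x\|_E\le\|x\|_k$ for all $k\ge1$. In particular $\|x\|_E\le\max(2\|x\|_F,\frac18\|x\|_S)\le2\|x\|_S$.

**Lemma 6.1.** If $x\in S$, $\|x\|_S\le s$, $\|x\|_F\le t$, $0<t\le s$, then
$$\|x\|_E\le2s^{1/4}t^{3/4}.\tag{2}$$

*Proof.* Let $k\ge1$ be least with $16^k\ge s/t$. Then $8^{-k}s\le2^kt$, so $\|x\|_E\le\|x\|_k\le2^kt$. If $k=1$, then $2t\le2s^{1/4}t^{3/4}$. If $k\ge2$, then $16^{k-1}<s/t$, so $2^k<2(s/t)^{1/4}$. $\square$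

**Lemma 6.2.** If $(x_i)$ is bounded in $S$ and $x_i\to x$ weakly in $F$, then $x\in E$ and $x_i\to x$ weakly in $E$.

*Proof.* Let $\|x_i\|_S\le s$ with $s>0$. By Mazur's theorem, for any subsequence there are convex combinations $u_n$ of its tails with $\|u_n-x\|_F\to0$. By (2), applied with $2s$ and $t=\|u_n-u_m\|_F$ (which is at most $2s$; if $t=0$ there is nothing to prove), $\|u_n-u_m\|_E\le2(2s)^{1/4}\|u_n-u_m\|_F^{3/4}$. So $(u_n)$ converges in $E$, and since $I_0$ is continuous the limit is $x$. In particular $x\in E$.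

Suppose $\varphi(x_i)\not\to\varphi(x)$ for some $\varphi\in E'$. As $\|x_i\|_E\le2s$, the scalars $\varphi(x_i)-\varphi(x)$ are bounded and converge along a subsequence to some $\beta\ne0$. After multiplying $\varphi$ by a unimodular scalar, $\beta>0$, so $\operatorname{Re}(\varphi(x_i)-\varphi(x))\ge\beta/2$ on a further subsequence. The same inequality holds for convex combinations of its members, contradicting $\varphi(u_n)\to\varphi(x)$ for the $u_n$ belonging to it. $\square$

**Lemma 6.3.** $E$ is reflexive and separable, and $I_0$ is not compact.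

*Proof.* By the Eberlein–Šmulian theorem it suffices for reflexivity that bounded sequences in $E$ have weakly convergent subsequences. After scaling let $x^i=q(z^i)$, $z^i=(x_k^i)_k$, $\|z^i\|\le1$.

**Step 1: coordinatewise limits.** For each $k$ the sequence $(x_k^i)_i$ is bounded in $S_k$, hence in $S$ and in the reflexive space $F$. Passing to a diagonal subsequence, for each $k$ we have $\|x_k^i\|_k\to t_k$, and $(x_k^i)_i$ converges weakly in $F$, hence by Lemma 6.2 weakly in $E$, to some $y_k\in E$. Moreover $\sum t_k^2\le1$.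

**Step 2: the limits add up.** For $K\le L$ we have $\sum_{k=K}^Lx_k^i\to\sum_{k=K}^Ly_k$ weakly in $E$, and $\|\sum_{k=K}^Lx_k^i\|_E\le(\sum_{k=K}^L\|x_k^i\|_k^2)^{1/2}$. The norm is weakly lower semicontinuous, so $\|\sum_{k=K}^Ly_k\|_E\le(\sum_{k=K}^Lt_k^2)^{1/2}$. Hence $y=\sum y_k$ converges in $E$.

**Step 3: $x^i\to y$ weakly.** Let $\varphi\in E'$. Then $\varphi q\in Z'=(\sum S_k')_{\ell_2}$, say $\varphi q=(\psi_k)$, and $|\sum_{k>K}\varphi(x_k^i)|\le(\sum_{k>K}\|\psi_k\|^2)^{1/2}$ tends to $0$ as $K\to\infty$, uniformly in $i$. Also $\varphi(\sum_{k>K}y_k)\to0$. Since $\sum_{k\le K}\varphi(x_k^i)\to\sum_{k\le K}\varphi(y_k)$ for each $K$, we get $\varphi(x^i)\to\varphi(y)$. So $E$ is reflexive.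

Separability: $\mathcal A$ is countable, so $S$, $Z$ and $E$ are separable. Non-compactness: $\|e_l\|_S\le1$ and $e_l\to0$ weakly in $F$ (Lemma 5.1), hence weakly in $E$ by Lemma 6.2. A compact $I_0$ would give $\|I_0e_l\|_F\to0$, but $\|I_0e_l\|_F=1$. $\square$

## 7. An operator with vanishing diagonal is small on atoms

Let $T\in L(E,F)$. The numbers $e_l^*(Te_l)$ are bounded, so we may choose an infinite $N_0\subset\mathbb N$ and $\lambda\in\mathbb K$ with $e_l^*(Te_l)\to\lambda$ for $l\in N_0$. Put $T_0=T-\lambda I_0$; then $e_l^*(T_0e_l)\to0$ ($l\in N_0$).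

**Proposition 7.1.** For every $r\ge0$: if $x_j\in\mathcal A_r$ and $\min\operatorname{supp}x_j\to\infty$, then $\|T_0x_j\|_F\to0$.

Here is the mechanism. If $T_0$ is not small on the $x_j$, we form averages $X_k$, alternately of $x_j$'s and of basis vectors $e_l$, and choose functionals $f_k$ which form a special sequence. On the images the $x_j$-averages contribute and the $e_l$-averages do not, by the choice of $\lambda$. On the vectors themselves we choose the coefficients so that consecutive contributions cancel. Then $T_0x$ is seen by a functional of weight $j$, and $x$ is not.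

*Proof.* We use induction on $r$. Suppose the conclusion fails for $r$; after passing to a subsequence, $\|T_0x_j\|\ge\delta>0$ for all $j$.

**Step 1: reduce to vectors with large weights.** Let $r\ge1$ and fix for each $x_j$ a representation as in the definition of $\mathcal A_r$. If the weights do not tend to $\infty$, pass to a subsequence with constant weight $i$ and length $d$: $x_j=\frac{m_i}{n_i}\sum_{l\le d}z_{j,l}$ with $z_{j,l}\in\mathcal A_{r-1}$ and $\min\operatorname{supp}z_{j,l}\ge\min\operatorname{supp}x_j\to\infty$. By the induction hypothesis $T_0z_{j,l}\to0$ as $j\to\infty$ for each $l$, so $T_0x_j\to0$ along this subsequence: a contradiction. Hence $x_j$ is a $(C_r,i_j)$-vector with weights $i_j\to\infty$. For $r=0$ put $i_j=j$; each $e_l$ is a $(1,i)$-vector for all $i$.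

**Step 2: separate vectors and images.** Sequences from $\mathcal A_r$ or $\mathcal A_0$ with $\min\operatorname{supp}\to\infty$ are bounded in $S$, since $\|a\|_S\le\eta_r^{-1}$ for $a\in\mathcal A_r$. They are weakly null in $F$ by Lemma 5.1, hence weakly null in $E$ by Lemma 6.2, and their $T_0$-images are weakly null in $F$. We choose inductively successive intervals $I_s$ and vectors $v_s$, with $v_s$ among the $x_j$ for $s$ odd and $v_s=e_{l(s)}$, $l(s)\in N_0$, for $s$ even, such that
$$\operatorname{supp}v_s\subset I_s,\qquad\|T_0v_s-P_{I_s}T_0v_s\|\le2^{-s},\tag{3}$$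
and $(v_s)_{s\text{ odd}}$ is a $C_r$-RIS, $(v_s)_{s\text{ even}}$ a $1$-RIS. Let $N=\max I_{s-1}$ ($N=0$ for $s=1$). All members far enough out in the relevant sequence, $(x_j)$ or $(e_l)_{l\in N_0}$, have $\min\operatorname{supp}>N$ and $\|P_{[1,N]}T_0v\|\le2^{-s-1}$. For $s$ odd take $v_s=x_j$ with $j$ also so large that $i_j$ exceeds the indices used before and that (c) in the definition of a RIS holds for $v_{s-2}$ (Section 4). Then choose $N_1>N$ with $\operatorname{supp}v_s\subset[1,N_1]$ and $\|T_0v_s-P_{[1,N_1]}T_0v_s\|\le2^{-s-1}$, and put $I_s=(N,N_1]$, as in Remark 5.2. The even-indexed $v_s$ form a $1$-RIS automatically.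

**Step 3: functionals that see the images.** For $s$ odd pick $g\in W$ with $|g(P_{I_s}T_0v_s)|\ge\frac12\|P_{I_s}T_0v_s\|$ and let $h_s=I_sg\in W$; then $|h_s(T_0v_s)|\ge\frac12(\delta-2^{-s})$. For $s$ even let $h_s=e^*_{l(s)}$; it is supported in $I_s$, and $h_s(T_0v_s)=e^*_{l(s)}(T_0e_{l(s)})\to0$. The values for odd $s$ are bounded. So there are an infinite set $O$ of odd numbers with $h_s(T_0v_s)\to\zeta$ along $O$, $|\zeta|\ge\delta/2$, and $s_0$ such that
$$|h_s(T_0v_s)-\zeta|\le\tfrac\delta8\quad(s\in O,\ s\ge s_0),\qquad|h_s(T_0v_s)|\le\tfrac{\delta}{8C_r}\quad(s\ge s_0\text{ even}).$$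
In particular $h_s\ne0$ for $s\in O$, $s\ge s_0$. Nothing so far depends on an odd weight $j$.

**Step 4: the special functional and the vector $x$.** Fix $j$ odd. Inductively for $k=1,\dots,n_j$ let $i_k=\sigma(j;(f_1,i_1),\dots,(f_{k-1},i_{k-1}))$. Choose $L_k$ with $|L_k|=n_{i_k}$, $\min L_k>\max L_{k-1}$ (if $k\ge2$), $L_k\subset O\cap[s_0,\infty)$ for $k$ odd and $L_k\subset2\mathbb N\cap[s_0,\infty)$ for $k$ even, and put
$$f_k=\frac1{m_{i_k}}\sum_{s\in L_k}h_s\in W_{i_k},\qquad X_k=\frac{m_{i_k}}{n_{i_k}}\sum_{s\in L_k}v_s.$$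
By the second property of $\sigma$, $i_1<i_2<\cdots$, so $i_k\ge k$. Subsequences of a RIS being RIS, $X_k\in\mathcal A_{r+1}$ for $k$ odd and $X_k\in\mathcal A_1$ for $k$ even. By construction $((f_k,i_k))_{k\le n_j}$ is $j$-special, so $f=\frac1{m_j}\sum_{k\le n_j}f_k\in W_j$.

Let $\tau_k=f_k(X_k)=\frac1{n_{i_k}}\sum_{s\in L_k}h_s(v_s)$; the mixed terms vanish, since $h_s,v_s$ live on $I_s$. Then $|\tau_k|\le C_r$, and $\tau_k=1$ for $k$ even. Put $\lambda_k=1$ for $k$ odd and $\lambda_k=-\tau_{k-1}$ for $k$ even, so that $|\lambda_k|\le C_r$ and $\lambda_k\tau_k+\lambda_{k+1}\tau_{k+1}=0$ for $k$ odd. Let $x=\sum_{k\le n_j}\lambda_kX_k$. Since $\|X_k\|_S\le\eta_{r+1}^{-1}$ for all $k$,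
$$\|x\|_S\le K_1n_j,\qquad K_1=C_r\eta_{r+1}^{-1}.\tag{4}$$

**Step 5: the image of $x$ is large.** For $s\in L_k$, $f$ restricted to $I_s$ equals $\frac1{m_jm_{i_k}}h_s$. So by (3), $f(T_0v_s)=\frac1{m_jm_{i_k}}h_s(T_0v_s)+\epsilon_s$ with $|\epsilon_s|\le2^{-s}$. Multiplying by $\lambda_km_{i_k}/n_{i_k}$, summing, and using $m_{i_k}/n_{i_k}\le1$,
$$\Big|f(T_0x)-\frac1{m_j}\sum_{k\le n_j}\frac{\lambda_k}{n_{i_k}}\sum_{s\in L_k}h_s(T_0v_s)\Big|\le C_r\sum_s2^{-s}\le C_r.$$
In the double sum each odd $k$ contributes a number within $\delta/8$ of $\zeta$, and each even $k$ a number of modulus at most $C_r\cdot\frac\delta{8C_r}=\frac\delta8$. Since $n_j$ is even, there are $n_j/2$ of each kind, and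
$$\|T_0x\|_F\ge|f(T_0x)|\ge\frac{n_j}{2m_j}\Big(\frac\delta2-\frac\delta8-\frac\delta8\Big)-C_r\ge\frac{\delta n_j}{16m_j}\tag{5}$$
for all large odd $j$, because $n_j/m_j\to\infty$.

**Step 6: functionals of weight $j$ do not see $x$.** We want to apply Proposition 4.1(B). By Lemma 4.3, applied with $C_r$-RIS's, we have $\|X_k\|\le5C_r$; $|f'(X_k)|\le5C_r/m_h$ for $f'\in W_h$, $h<i_k$; and $|f'(X_k)|\le3C_r/m_{i_k}\le5C_r2^{-k}$ for $f'\in W_h$, $h>i_k$. So $(C_rX_k)_{k\le n_j}$ is a $C$-RIS with $C=5C_r^2$ and indices $i_k$, and $x=\sum_k\frac{\lambda_k}{C_r}(C_rX_k)$ has coefficients of modulus at most $1$. The hypothesis to verify is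
$$\Big|f'\Big(\sum_{k\in I}\lambda_kX_k\Big)\Big|\le2C\qquad\text{for all }f'\in W_j\text{ and all intervals }I\subset\{1,\dots,n_j\}.\tag{6}$$

Let $f'=\frac1{m_j}J\sum_{t\le d}h_t'$ with $((h_t',i_t'))_{t\le d}$ $j$-special, $d\le n_j$. Let $\nu$ be the first $t\le d$ with $(h_t',i_t')\ne(f_t,i_t)$, and $\nu=d+1$ if there is none. Let $t\le d$ and $k\le n_j$. Both $i_t'$ and $i_k$ are values of the injective map $\sigma$, so $i_t'=i_k$ if and only if $t=k$ and $(h'_u,i'_u)=(f_u,i_u)$ for all $u<t$, that is, if and only if $t=k\le\nu$. We estimate $\sum_{t\le d}\sum_{k\in I}\lambda_k(Jh_t')(X_k)$ in three parts.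

First, the terms with $t=k<\nu$, where $h_t'=f_t$. The $t\in I$, $t<\nu$, with $\operatorname{supp}f_t\subset J$ form an interval, and on it the sum is $\sum\lambda_t\tau_t$. Consecutive terms $t,t+1$ with $t$ odd cancel, so at most two terms remain, each of modulus at most $C_r$ (for $t$ even, $|\lambda_t\tau_t|=|\tau_{t-1}|$). This gives at most $2C_r$. At most two further $t$ have $Jf_t\ne0$, one for each endpoint of $J$, because the supports are successive; each contributes at most $C_r\|X_t\|\le5C_r^2$.

Second, the term $t=k=\nu\le d$, if present, contributes at most $C_r\|X_\nu\|\le5C_r^2$.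

Third, all other pairs $(t,k)$: there are at most $n_j^2$, each with $i_t'\ne i_k$. As $Jh_t'\in W_{i_t'}$ and $m_{i'_t},m_{i_k}\ge n_j^2$ by the first property of $\sigma$, we have $|(Jh_t')(X_k)|\le5C_r/\min(m_{i_t'},m_{i_k})\le5C_r/n_j^2$. Their total is at most $n_j^2\cdot C_r\cdot5C_r/n_j^2=5C_r^2$.

Altogether $|f'(\sum_{k\in I}\lambda_kX_k)|\le\frac1{m_j}(2C_r+10C_r^2+5C_r^2+5C_r^2)\le\frac{22}4C_r^2\le10C_r^2=2C$, which is (6).

**Step 7: hence $x$ is small in $F$.** By Proposition 4.1(B) and Lemma 4.2(iii), for every $f'\in W$ we have $|f'(x)|\le2C(1+2n_j/m_j^2)\le6Cn_j/m_j^2$, since $n_j\ge m_j^2$. So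
$$\|x\|_F\le K_2\frac{n_j}{m_j^2},\qquad K_2=30C_r^2.\tag{7}$$

**Step 8: contradiction.** For large odd $j$ we have $K_1n_j\ge K_2n_j/m_j^2$, so (2) with (4) and (7) gives $\|x\|_E\le2K_1^{1/4}K_2^{3/4}n_jm_j^{-3/2}$. With (5),
$$\frac{\delta n_j}{16m_j}\le\|T_0x\|_F\le\|T_0\|\,2K_1^{1/4}K_2^{3/4}\,n_jm_j^{-3/2}.$$
So $m_j^{1/2}$ is bounded over large odd $j$, which is false. $\square$

## 8. From atoms to compactness: proof of Theorem A

Let $T$, $\lambda$, $T_0$ be as in Section 7. We show that $T_0$ is compact.

**Step 1: each $T_0(\mathcal A_r)$ is relatively compact.** Proposition 7.1 handles atoms going to infinity; here we treat arbitrary sequences of atoms, by induction on $r$. For $r=0$, $T_0e_l\to0$ by Proposition 7.1. Let $r\ge1$ and $x_j\in\mathcal A_r$, with fixed representations; we look for a subsequence along which $T_0x_j$ converges. If some subsequence has constant weight $i$, pass to constant length $d\le n_i$ and use the induction hypothesis for each of the $d$ summands.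

Otherwise the weights $i_j\to\infty$. Put $N_j=m_{i_j}$; then $N_j\to\infty$ and $N_jm_{i_j}/n_{i_j}\le m_{i_j}^{-2}\to0$. Write
$$x_j=\frac{m_{i_j}}{n_{i_j}}\sum_lz_{j,l}=u_j+w_j,$$
where $u_j$ collects the summands with $\min\operatorname{supp}z_{j,l}\le N_j$. There are at most $N_j$ of them, since the $z_{j,l}$ are successive. Since $\mathcal A_{r-1}$ is bounded in $S$ and so in $E$, $\|u_j\|_E\to0$. And $w_j$ is either $0$ or, as a RIS average with fewer terms, an element of $\mathcal A_r$ of weight $i_j$ with $\min\operatorname{supp}w_j>N_j$. So $T_0w_j\to0$ by Proposition 7.1, and $T_0x_j\to0$.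

**Step 2: $T_0|_S$ is compact.** This passes from atoms to the ball of $S$. For $a\in\eta_r\mathcal A_r$ we have $\|a\|_S\le1$ and $\|a\|_F\le2^{-r}$, so (2) gives $\|a\|_E\le2\cdot2^{-3r/4}$. Hence all but finitely many of the sets $T_0(\eta_r\mathcal A_r)$ lie in any given ball around $0$, and with Step 1 it follows that $T_0(\mathcal A)$ is totally bounded. If $x$ is in the open unit ball of $S$, then $x=\sum c_pa_p$ with $a_p\in\mathcal A$, $\sum|c_p|<1$. As $\|a_p\|_E\le2$, the series converges in $E$, and its sum is $x$ because it converges to $x$ in $F$. So $T_0x=\sum c_pT_0a_p$ lies in the closed absolutely convex hull of $T_0(\mathcal A)$, which is compact by Mazur's theorem.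

**Step 3: $T_0$ is compact.** This passes from $S$ to $E$. The operator $R=T_0q:Z\to F$ is bounded. Each $R|_{S_k}$ is $T_0|_S$ composed with the isomorphism $S_k\cong S$, hence compact. By Lemma 5.3, $R$ is compact. Since $q$ maps the open unit ball of $Z$ onto that of $E$, $T_0$ is compact.

Thus $T=\lambda I_0+T_0$ with $T_0\in C(E,F)$. Together with Lemma 5.1 ($F$ is reflexive, with the monotone basis $(e_i)$, hence separable) and Lemma 6.3 ($E$ is reflexive and separable, $I_0$ is not compact), this proves Theorem A, hence Corollary B: the answer to Problem 1 is negative. $\square$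

## 9. The bidual of $C(E,F)$ and finite codimension

The results of this section are not needed for Corollary B; they say what being a dual means for $C(E,F)$ and give spaces with larger finite codimension. For reflexive $E,F$ let $V=E\hat\otimes_\pi F'$, so $V'=L(E,F)$, and $N_V=\{u\in V:\langle U,u\rangle=0\ \forall U\in C(E,F)\}$. All weak$^*$ closures are taken in $L(E,F)=V'$.

**Proposition 9.1.** For reflexive $E,F$, $C(E,F)'=V/N_V$ isometrically, via $u\mapsto\langle\cdot,u\rangle$. Hence $C(E,F)''=N_V^\perp=\overline{C(E,F)}^{w^*}\subset L(E,F)$; the canonical embedding is the inclusion, and the weak$^*$ topology of $C(E,F)''$ is the one induced from $\sigma(L(E,F),V)$.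

*Proof.* Clearly $\|\langle\cdot,u\rangle\|\le\|u\|$. Given $\varphi\in C(E,F)'$ we look for $u\in V$ with $\|u\|\le\|\varphi\|$ and $\varphi=\langle\cdot,u\rangle$.

**Step 1: represent $\varphi$ by a measure.** Let $\Omega=B_E\times B_{F'}$ be as in the proof of Lemma 1.1, where we saw that $C(E,F)$ embeds isometrically into the continuous functions on $\Omega$. By the Hahn–Banach and Riesz theorems there are a finite positive Radon measure $\mu$ on $\Omega$ with $\mu(\Omega)=\|\varphi\|$ and a measurable unimodular $\varepsilon$ with $\varphi(U)=\int y'(Ux)\,\varepsilon\,d\mu(x,y')$.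

**Step 2: replace the coordinates by Bochner integrable functions.** The map $(x,y')\mapsto x$ is only weakly measurable in general. For measurable $A\subset\Omega$ define $m(A)\in E''=E$ by $x'(m(A))=\int_Ax'(x)\,d\mu$. Then $\|m(A)\|\le\mu(A)$, and $m$ is a $\mu$-continuous countably additive vector measure. Reflexive spaces have the Radon–Nikodým property, so $m$ has a Bochner integrable density $\tilde x:\Omega\to E$ with $\|\tilde x\|\le1$ a.e., and for each $x'\in E'$ we have $x'(\tilde x)=x'(x)$ a.e. In the same way, with the reflexive space $F'$, there is a Bochner integrable $\tilde y:\Omega\to F'$, $\|\tilde y\|\le1$ a.e., with $\tilde y(w)=y'(w)$ a.e. for each $w\in F$.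

**Step 3: compact operators do not notice the replacement.** Let $U$ be compact. For each $w'\in F'$, $w'(Ux)=(U'w')(x)=(U'w')(\tilde x)=w'(U\tilde x)$ a.e. Since $Ux$ and $U\tilde x$ lie in the separable space $\overline{U(E)}$, on which countably many $w'$ separate points, $Ux=U\tilde x$ a.e. Testing on a countable dense subset of $\overline{U(E)}$ shows that a.e. $y'$ and $\tilde y$ agree on $\overline{U(E)}$. Hence $y'(Ux)=\tilde y(U\tilde x)$ a.e. With the Bochner integral $u=\int\varepsilon\,\tilde x\otimes\tilde y\,d\mu\in V$ we have $\|u\|\le\mu(\Omega)=\|\varphi\|$ and $\langle U,u\rangle=\int\varepsilon\,\tilde y(U\tilde x)\,d\mu=\varphi(U)$.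

So $u\mapsto\langle\cdot,u\rangle$ induces an isometry of $V/N_V$ onto $C(E,F)'$. The remaining statements follow from $(V/N_V)'=N_V^\perp$ and the bipolar theorem, which gives $N_V^\perp=\overline{C(E,F)}^{w^*}$; an element $U\in C(E,F)$ acts on the class of $u$ by $\langle U,u\rangle$, so the canonical embedding is the inclusion. $\square$

**Theorem C.** For reflexive $E,F$, $C(E,F)$ is isomorphic to a dual space if and only if $\overline{C(E,F)}^{w^*}=C(E,F)\oplus M$ for some weak$^*$-closed subspace $M$. It is reflexive if and only if it is weak$^*$-closed, i.e. $M=\{0\}$.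

*Proof.* Write $C=C(E,F)$ and use $C''=\overline C^{w^*}$ from Proposition 9.1. If $M$ exists, let ${}_\perp M\subset C'$ be its pre-annihilator. As $M$ is weak$^*$-closed, $({}_\perp M)'\cong C''/M$, and $C''/M\cong C$ by the open mapping theorem. So $C$ is isomorphic to a dual space.

Conversely, let $\Phi:C\to X'$ be an isomorphism and $\iota:X\to X''$ the canonical embedding. Put $P=\Phi^{-1}\iota'\Phi''$, a bounded map from $C''$ to $C$. On $C$, $\Phi''$ is $\Phi$ followed by the canonical embedding $X'\to X'''$, and $\iota'$ composed with that embedding is the identity of $X'$; so $P|_C=\mathrm{id}$, and $C''=C\oplus M$ with $M=\ker P$. The kernel $M=(\Phi'')^{-1}(\ker\iota')$ is weak$^*$-closed, because $\Phi''$ and $\iota':X'''\to X'$ are weak$^*$-weak$^*$ continuous. The last statement is clear from Proposition 9.1, since $C$ is reflexive exactly when $C''=C$. $\square$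

A Banach space $X$ is quasi-reflexive of order $N$ if $X$ has codimension $N$ in $X''$; order $0$ means reflexive. The space $C(E,F)$ of Corollary B has order $1$, as the case $N=1$ of the next theorem shows.

**Theorem D.** Let $E,F,I_0$ be as in Theorem A and $N\ge1$. Then $C(E^N,F)$ has codimension $N$ in $L(E^N,F)=C(E^N,F)''$. So $C(E^N,F)$ is quasi-reflexive of order exactly $N$ (in particular non-reflexive) and isomorphic to a dual space.

*Proof.* Let $p_1,\dots,p_N:E^N\to E$ be the coordinate projections and $M=\operatorname{span}\{I_0p_1,\dots,I_0p_N\}$.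

**Step 1: codimension $N$.** Every $T\in L(E^N,F)$ is $\sum_iT_ip_i$ with $T_i\in L(E,F)$ the restriction to the $i$-th copy of $E$. By Theorem A, $T_i=\lambda_iI_0+{}$compact, so $L(E^N,F)=C(E^N,F)+M$. If $\sum\lambda_iI_0p_i$ is compact, restricting to the $i$-th copy of $E$ shows that $\lambda_iI_0$ is compact, so $\lambda_i=0$. Hence the sum is direct and $\dim M=N$.

**Step 2: the bidual is all of $L(E^N,F)$.** Let $P_n$ be the basis projections of $F$. The finite rank operators $P_nI_0p_i$ are bounded and converge to $I_0p_i$ against all elementary tensors $x\otimes y'$, hence weak$^*$, since elementary tensors span a dense subspace of $E^N\hat\otimes_\pi F'$. So $\overline{C(E^N,F)}^{w^*}$ contains $C(E^N,F)+M=L(E^N,F)$, and by Proposition 9.1 it equals $C(E^N,F)''$.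

**Step 3: a predual.** As $M$ is finite-dimensional, it is weak$^*$-closed, so $C(E^N,F)$ is isomorphic to a dual space by Theorem C. $\square$
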